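# Testing isomorphism to a fixed cubic graph takes linearly many queries

## 1. Graphs with bounded components are easy

Fix the degree bound $d=3$. An $n$-vertex graph $H$ of maximum degree at most $3$ is given by an incidence function $g_H:[n]\times[3]\to[n]\cup\{\perp\}$: the value $g_H(v,i)$ is the $i$-th neighbor of $v$, in an arbitrary order of the neighbors of $v$, or $\perp$ if $v$ has fewer than $i$ neighbors. An algorithm knows $n$ and sees $H$ only through queries $(v,i)$, answered by $g_H(v,i)$. The distance between two $n$-vertex graphs of maximum degree at most $3$ is the number of edges to add or remove to turn one into the other, divided by $3n/2$. A graph is $\epsilon$-far from a property if its distance from every graph with the property is greater than $\epsilon$.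

**Definition (tester).** Fix an $n$-vertex graph $G$. An $\epsilon$-tester for isomorphism to $G$ is a randomized oracle machine, which may depend on $G$, such that for every incidence function representing the input graph: if the input is isomorphic to $G$, it accepts with probability at least $2/3$; if the input is an $n$-vertex graph of maximum degree at most $3$ that is $\epsilon$-far from being isomorphic to $G$, it rejects with probability at least $2/3$. Its query complexity is the maximum number of queries over all inputs and random choices.

The graph $G$ is known completely. Only the input is hidden.

Begin with the case where $4$ divides $n$ and $G$ is a disjoint union of $n/4$ copies of $K_4$. Pick $\lceil 4/\epsilon\rceil$ random vertices of the input; for each one query its three neighbors and then their neighbors ($12$ queries), and accept if every sampled vertex lies in a component $K_4$. If $H\cong G$ we always accept. Suppose $U$ vertices of $H$ lie outside $K_4$-components. Removing their at most $3U/2$ edges and building $U/4$ copies of $K_4$ with $3U/2$ edges turns $H$ into a copy of $G$, so the distance is at most $3U/(3n/2)=2U/n$. If $H$ is $\epsilon$-far, then $U>\epsilon n/2$, and we miss all these vertices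 with probability at most $(1-\epsilon/2)^{4/\epsilon}\le e^{-2}<1/3$.

The same works whenever components are bounded.

**Proposition 1.** Let $G$ be an $n$-vertex graph of maximum degree at most $3$ with all components of size at most $s$. There is an $\epsilon$-tester for isomorphism to $G$ whose number of queries depends only on $s$ and $\epsilon$.

*Proof.* Let $T_1,\dots,T_t$ be the connected graphs of maximum degree at most $3$ on at most $s$ vertices, up to isomorphism. For a graph $H$ let $p_j(H)$ be the fraction of vertices lying in components isomorphic to $T_j$, and $p_\infty(H)$ the fraction in components with more than $s$ vertices. These $t+1$ numbers sum to $1$, and $p_\infty(G)=0$.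

First we bound the distance by $\Delta=\sum_j|p_j(H)-p_j(G)|+p_\infty(H)$. Match as many components of type $T_j$ in $H$ with components of type $T_j$ in $G$ as possible. The unmatched components of $H$ contain $U=n\big(\sum_j\max(0,p_j(H)-p_j(G))+p_\infty(H)\big)$ vertices. Since both frequency vectors sum to $1$, the positive and the negative differences balance, so $U=\Delta n/2$, and the unmatched components of $G$ also contain $U$ vertices. Remove the at most $3U/2$ edges of the former and insert the at most $3U/2$ edges of the latter. The distance is at most $3U/(3n/2)=2U/n=\Delta$. So if $H$ is $\epsilon$-far, one of the $t+1$ frequencies differs from that of $G$ by more than $\epsilon/(t+1)$.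

The tester samples $q_0=\lceil 3(t+1)^3/\epsilon^2\rceil$ independent uniform vertices. From each it explores until the component is complete or more than $s$ vertices have been seen, which takes at most $3(s+1)$ queries. It accepts iff each of the $t+1$ empirical frequencies is within $\epsilon/(2(t+1))$ of the corresponding frequency of $G$. An empirical frequency has variance at most $1/(4q_0)$, so by Chebyshev it deviates from its mean by at least $\epsilon/(2(t+1))$ with probability at most $(t+1)^2/(\epsilon^2q_0)$. By the union bound some frequency does so with probability at most $(t+1)^3/(\epsilon^2q_0)\le1/3$. Otherwise, the tester accepts if $H\cong G$ and rejects if $H$ is $\epsilon$-far. $\square$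

What changes in general? The proof used that the list of component types has bounded length and that one sample reveals its whole component in boundedly many queries. If $G$ is, say, one component on $n$ vertices, both are gone. One could still compare the frequencies of bounded-radius neighborhoods, but nothing says that these determine the graph, even approximately. So we ask: can isomorphism to *any* fixed cubic graph be tested with sublinearly many queries?

## 2. Arbitrary cubic graphs: the two theorems

The precise problem is posed in "Testing Isomorphism in the Bounded-Degree Graph Model (preliminary version)", https://eccc.weizmann.ac.il/report/2019/102/revision/1/download. Does the following hold: for every family $(G_n)$, with $n$ ranging over the even integers $n\ge4$ and $G_n$ a $3$-regular graph on $n$ vertices, there exist $0.01$-testers for isomorphism to $G_n$ with query complexity $o(n)$?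

The answer is no. A *random representation* of a graph means: uniformly random vertex labels and, at each vertex, a uniformly random order of the neighbors.

**Theorem 2.** There are constants $c>0$, $n_0$ such that for every even $n\ge n_0$ there are $3$-regular $n$-vertex graphs $G_n,H_n$ with $H_n$ $0.01$-far from being isomorphic to $G_n$, and such that every algorithm making at most $cn$ queries accepts a random representation of $G_n$ and of $H_n$ with exactly the same probability. Consequently every $0.01$-tester for isomorphism to $G_n$ makes more than $cn$ queries.

For even $4\le n<n_0$ choose any cubic $G_n$; the resulting family refutes the statement in the problem. Since $3n$ queries read the whole input, the worst-case complexity is $\Theta(n)$.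

The second theorem interpolates between small and large components. We quote, without proof, the following known facts for any constant degree bound: for every sufficiently small constant $\epsilon>0$ and every $s>\log_2n$, every fixed $n$-vertex graph with components of size at most $s$ admits an $\epsilon$-tester with $O(\sqrt{sn})$ queries; and some such graphs require $\Omega(\sqrt{n/s})$ queries.

**Theorem 3.** There are constants $C_0,c',n_1>0$ such that for every even $n\ge n_1$ and every $s$ with $C_0\log_2n\le s\le n$ there is a $3$-regular $n$-vertex graph, all of whose components have size at most $s$, such that every $0.01$-tester for isomorphism to it makes at least $c'\sqrt{sn}$ queries. By the quoted upper bound and the next remark, this is tight up to a constant for every sufficiently small constant $\epsilon$.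

**Remark (parameters).** If $\epsilon\le0.01$, then a $0.01$-far graph is $\epsilon$-far, so an $\epsilon$-tester is a $0.01$-tester and both lower bounds hold for $\epsilon$. With degree bound $d\ge3$, where distances are normalized by $dn/2$, the same graphs work for $\epsilon\le0.03/d$: the proofs only use that a graph which is not far can be edited with at most $0.015n$ edits, and $\frac{0.03}{d}\cdot\frac{dn}{2}=0.015n$. Neighbor slots $4,\dots,d$ always return $\perp$.

The plan is to write a linear system over $\mathbb F_2$ with three variables per equation into a cubic graph, in the style of Cai–Fürer–Immerman. The equations' left-hand sides are known, and the right-hand side $b$ is the secret. Two things need proof: small parts of the graph carry no information about $b$ (Section 5), and for most $b$ the graph is far from the graph of $b=0$ (Sections 6 to 8).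

Throughout, $k=200$, $\kappa=4\cdot10^{-10}$, $p=200$; $M$ is always a multiple of $200$, and $n_v=3M/k$. Moreover $[P]$ denotes $1$ if the condition $P$ holds and $0$ otherwise.

## 3. A linear system over $\mathbb F_2$ written as a cubic graph

**Definition (X-gadget).** The X-gadget $c$ has four *mids* $(c,\mu)$, where $\mu\in\mathbb F_2^3$ has even weight, and six *port vertices* $(c,i,\alpha)$, $i\in[3]$, $\alpha\in\mathbb F_2$. The mid $(c,\mu)$ is adjacent to $(c,i,\mu_i)$ for $i=1,2,3$.

For example, the mid $\mu=011$ is adjacent to $(c,1,0),(c,2,1),(c,3,1)$, and the port vertex $(c,1,0)$ is adjacent to the mids $000$ and $011$. Two distinct even-weight vectors agree in exactly one coordinate, so any two mids have exactly one common neighbor. Hence the gadget is $K_4$ with each edge subdivided once; call this graph $K_4'$. It has $10$ vertices and $12$ edges, and it is bipartite with the mids on one side and the port vertices on the other. Three port vertices $(c,1,\alpha_1),(c,2,\alpha_2),(c,3,\alpha_3)$ have a common mid iff $\alpha_1+\alpha_2+\alpha_3=0$: the gadget knows one parity equation. Two port vertices $(c,i,\alpha),(c,i',\alpha')$ with $i\ne i'$ have a common mid, since the third coordinate can be filled in to make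 the weight even. The vertices $(c,i,0),(c,i,1)$ have none. So the pairs $\{(c,i,0),(c,i,1)\}$ are exactly the pairs of port vertices without a common mid.

**Definition (variable gadget).** The variable gadget $x$ is a cycle on vertices $(x,j)$, $j\in\mathbb Z_{2k}$, with $(x,j)\sim(x,j+1)$. For $0\le r<k$ the *leg* $(x,r)$ is the antipodal pair $\{(x,r),(x,r+k)\}$.

With $k=2$ in place of $200$ this would be a $4$-cycle with the legs $\{0,2\}$ and $\{1,3\}$. Rotating the cycle by $k$ swaps the two vertices of *every* leg at once: a variable gadget stores one bit and shows it at all $k$ legs.

**Definition ($G(\sigma,\eta)$).** Let $\sigma:[M]\times[3]\to[n_v]\times\{0,\dots,k-1\}$ be a bijection from ports to legs (note $kn_v=3M$) and $\eta\in\mathbb F_2^{[M]\times[3]}$. Take $M$ X-gadgets, $n_v$ variable gadgets and the *link edges*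
$$(c,i,\alpha)\sim\big(x,\;r+k(\alpha+\eta_{c,i})\big),\qquad \sigma(c,i)=(x,r). \tag{1}$$
For $b\in\mathbb F_2^M$ put $G(\sigma,b)=G(\sigma,\eta^b)$, where $\eta^b_{c,1}=b_c$ and $\eta^b_{c,2}=\eta^b_{c,3}=0$.

The bit $\eta_{c,i}$ says whether the two link edges at port $i$ of $c$ run straight or crossed. Link edges form a perfect matching between the $6M$ port vertices and the $2kn_v=6M$ cycle vertices. So $G(\sigma,\eta)$ is a simple cubic graph on $10M+6M=16M$ vertices. Edges in X-gadgets are *internal*; the others are *link* or *cycle* edges. Write $x(c,i)$ for the variable of the leg $\sigma(c,i)$.

**Which changes of $\eta$ are invisible.** Let $z=\big((a_x)_{x\in[n_v]},(\mu_c)_{c\in[M]}\big)$ with $a_x\in\mathbb F_2$ and $\mu_c\in\mathbb F_2^3$ of even weight. Consider the permutation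
$$T_z:\ (x,j)\mapsto(x,j+ka_x),\quad (c,\mu)\mapsto(c,\mu+\mu_c),\quad (c,i,\alpha)\mapsto(c,i,\alpha+(\mu_c)_i).$$
It maps internal edges to internal edges and cycle edges to cycle edges. It maps the link edge (1) to the pair formed by $(c,i,\alpha')$ with $\alpha'=\alpha+(\mu_c)_i$ and $(x,\,r+k(\alpha+\eta_{c,i}+a_x))=(x,\,r+k(\alpha'+\eta_{c,i}+(\mu_c)_i+a_x))$. So $T_z$ is an isomorphism
$$G(\sigma,\eta)\to G(\sigma,\eta+\partial z),\qquad \partial z_{c,i}=(\mu_c)_i+a_{x(c,i)}. \tag{2}$$

This is where the linear system shows up. To reach $\eta=0$ from $\eta^b$ we need $(\mu_c)_i=a_{x(c,i)}+\eta^b_{c,i}$, and this vector has even weight iff $a_{x(c,1)}+a_{x(c,2)}+a_{x(c,3)}=b_c$. Hence if this system of $M$ equations in $n_v$ unknowns is solvable, then $G(\sigma,b)\cong G(\sigma,0)$. At most $2^{n_v}=2^{0.015M}$ of the $2^M$ vectors $b$ are right-hand sides of solvable systems. The large $k$ makes variables much scarcer than equations.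

## 4. An attachment in which small sets of equations expand

For $C\subseteq[M]$ let $\Gamma(C)\subseteq[n_v]$ be the set of variables with a leg in $\sigma(C\times[3])$. Call $c$ *degenerate* if two of its ports are attached to legs of the same variable.

To see why expansion is needed, suppose two gadgets $c,c'$ are attached to the same three variables, one port of each gadget per variable. The sum of $\partial z$ over the six ports is zero for every $z$, because $\mu_c,\mu_{c'}$ have even weight and each $a_x$ occurs twice. So the sum of the six bits of $\eta^b+\partial z$ is always $b_c+b_{c'}$, and six link bits reveal information on $b$. Here $|\Gamma(\{c,c'\})|=3=\frac32\cdot2$, and the condition (P1) below just excludes this.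

**Lemma 4.** For all large $M$ (multiples of $200$) there is $\sigma$ such that

- (P1) $|\Gamma(C)|>\frac32|C|$ for all $C\ne\emptyset$ with $|C|\le\kappa M$;
- (P2) at most $\sqrt M$ of the $c\in[M]$ are degenerate.

*Proof.* Take $\sigma$ uniformly random and show that each property fails with probability tending to $0$.

**Step 1. (P1), by the union bound.** If (P1) fails for $C$ with $|C|=s$, then there is a set of exactly $y=\lfloor1.5s\rfloor$ variables such that all $3s$ ports of $C$ land in its $ky$ legs. For fixed sets this has probability at most $(ky/3M)^{3s}$, as the legs are drawn without replacement. So the expected number of such pairs of sets is at most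
$$\binom Ms\binom{n_v}y\Big(\frac{ky}{3M}\Big)^{3s}\le\Big(\frac{eM}s\Big)^s\Big(\frac{3eM}{ky}\Big)^y\Big(\frac{ky}{3M}\Big)^{3s}=e^{s+y}\Big(\frac Ms\Big)^s\Big(\frac{ky}{3M}\Big)^{3s-y},$$
where we used $n_v=3M/k$. Now $s+y\le2.5s$, $3s-y\ge1.5s$ and $\frac{ky}{3M}\le\frac{ks}{2M}\le1$. So this is at most
$$\Big[e^{2.5}\Big(\frac k2\Big)^{1.5}\sqrt{\frac sM}\,\Big]^s=\Big[A\sqrt{s/M}\Big]^s,\qquad A=1000\,e^{2.5}<12200.$$
For $s\le\kappa M$ the bracket is at most $A\sqrt\kappa<12200\cdot2\cdot10^{-5}<1/4$. For $s\le\sqrt M$ it is at most $AM^{-1/4}$. The total over $1\le s\le\kappa M$ is at most $\sum_{1\le s\le\sqrt M}(AM^{-1/4})^s+\sum_{s>\sqrt M}4^{-s}$, which tends to $0$.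

**Step 2. (P2), by Markov.** Two given ports of $c$ fall on the same variable with probability $\frac{k-1}{3M-1}$. So the expected number of degenerate $c$ is at most $3M\cdot\frac{k-1}{3M-1}\le k$, and there are more than $\sqrt M$ with probability at most $k/\sqrt M\to0$. $\square$

From now on $\sigma$ satisfies (P1) and (P2).

## 5. Small sets of link bits are uniformly random

**Lemma 5.** If $z$ is uniform and $Q\subseteq[M]\times[3]$ has $|Q|\le3\kappa M$, then for every $b$ the restriction $(\eta^b+\partial z)|_Q$ is uniform on $\mathbb F_2^Q$.

*Proof.* Adding the fixed vector $\eta^b|_Q$ preserves uniformity, so we need $\partial z|_Q$ uniform. The bits $\partial z_{c,i}$ are linear forms in the uniform $z$ (which ranges over a vector space over $\mathbb F_2$), so it suffices that they are linearly independent for $(c,i)\in Q$.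

Suppose $\sum_{(c,i)\in Q'}\partial z_{c,i}$ vanishes for all $z$, where $\emptyset\ne Q'\subseteq Q$. Vary $\mu_c$ alone: the indicator vector of $\{i:(c,i)\in Q'\}$ is orthogonal to all even-weight vectors of $\mathbb F_2^3$, so it is $000$ or $111$. Hence $Q'=C\times[3]$ with $1\le|C|\le\kappa M$. Vary $a_x$ alone: its coefficient is zero, so each variable is hit an even number of times by the $3|C|$ ports in $Q'$. A variable that is hit is hit at least twice, so $|\Gamma(C)|\le\frac32|C|$, contradicting (P1). $\square$

**From queries to bits.** The purpose here is to express a random representation through $\eta$ so that one query reads at most one bit. Let $W$ be any fixed cubic graph (padding). Each vertex of $G(\sigma,\eta)\sqcup W$ has three *slots*, named independently of $\eta$: ports $1,2,3$ for a mid; its two mids and "link" for a port vertex; "$+$", "$-$" and "link" for a cycle vertex; the neighbors for a vertex of $W$. Choose a uniform labeling $\pi$ of the vertices and a uniform ordering $\omega$ of the slots at each vertex. Given $\pi,\omega$, a query at a non-link slot has an answer independent of $\eta$. A query at the link slot of $(c,i,\alpha)$, or at that of a vertex of the leg $\sigma(c,i)$, has an answer depending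 only on the bit $\eta_{c,i}$, by (1).

The law of a random representation depends only on the isomorphism class of the graph. By (2), $G(\sigma,\eta^b+\partial z)\cong G(\sigma,b)$ for every $z$. So a random representation of $G(\sigma,b)\sqcup W$ has the same law as the one built from independent uniform $\pi,\omega,z$ with $\eta=\eta^b+\partial z$.

**Corollary 6.** An algorithm making $q\le3\kappa M$ queries accepts random representations of $G(\sigma,b)\sqcup W$ and of $G(\sigma,0)\sqcup W$ with the same probability.

*Proof.* Condition on $\pi,\omega$ and the algorithm's coins. The algorithm is then a decision tree reading at most $q$ bits of $\eta$ adaptively. A leaf at which the bits in $Q$ have been read is reached iff these bits have the values recorded on its path; by Lemma 5 this has probability $2^{-|Q|}$, whatever $b$ is. Sum over the accepting leaves, then average over $\pi,\omega$ and the coins. $\square$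

Since $3\kappa M$ is linear in the number of vertices, hiding is done. What remains is to show that some $G(\sigma,b)$ is far from $G(\sigma,0)$.

## 6. Why a union bound over bijections fails, and the rigidity lemma

The first attempt at farness is counting. If $G(\sigma,b)$ is within $0.01$ of a copy of $G(\sigma,0)$, there is a bijection $\varphi$ of the vertices that breaks few edges; bound the number of $b$ served by each $\varphi$ and sum over $\varphi$. This stops at once: there are $n!$ bijections with $n\ge16M$, and $n!\ge2^{n-1}>2^M$. Even if each bijection served a single $b$, the sum would exceed the number of right-hand sides.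

So we do not count bijections but only what they say about $b$. It will turn out that a bijection $\varphi$ with few broken edges must carry most X-gadgets $c$ to X-gadgets $\theta(c)$, and that it forces an equation $b_c=e(c)$ for most $c$ when compared with $b=0$. We need few possible pairs $(\theta,e)$. Since $\theta$ could a priori be any injection, we need rigidity: once we know where one piece of a variable cycle goes, we know where the gadgets attached to it go, and then, up to $8$ choices, where each neighboring piece goes. There are few variables, so an undamaged graph would cost only about $8^{3M/k}=2^{0.045M}$. Broken edges cut cycles into more pieces, and the calculation must show that the permitted number of broken edges keeps the total below $2^M$.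

For Theorem 3 we need the statement for many copies at once.

**Definition (copies and padding).** For even $w\ge4$ let $W$ be a disjoint union of $K_4$'s, plus one $K_{3,3}$ if $w\equiv2\pmod4$, on $w$ vertices in total; it is cubic. For $m\ge1$ put $\mathcal C=[m]\times[M]$, $N=mM$, and for $\beta=(\beta_1,\dots,\beta_m)\in\mathbb F_2^{\mathcal C}$, each $\beta_l\in\mathbb F_2^M$, let
$$\mathbb G(\beta)=G(\sigma,\beta_1)\sqcup\dots\sqcup G(\sigma,\beta_m)\sqcup W,\qquad n=16N+w.$$

The same $\sigma$ is used in each copy; for $c=(l,\gamma)\in\mathcal C$ we write $\sigma(c,i)$ for the leg $\sigma(\gamma,i)$ of copy $l$. There are $N$ X-gadgets, indexed by $\mathcal C$, together with $mn_v=3N/k$ variable gadgets and $3N$ legs.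

**Lemma 7 (rigidity).** Let $M\ge4\cdot10^8$ and $w\le N/15$. There is a family $\mathcal L$, depending only on $\sigma,m,w$, of pairs $(\theta,e)$ with $\theta:\mathcal C_0\to\mathcal C$ injective, $\mathcal C_0\subseteq\mathcal C$ (depending on the pair), $e:\mathcal C_0\to\mathbb F_2$, such that

- (a) $\displaystyle\sum_{(\theta,e)\in\mathcal L}2^{|\mathcal C\setminus\mathcal C_0|}\le(12N)^{m/\kappa}\,2^{0.93N}$;
- (b) if $H=\mathbb G(\beta)$ has distance at most $0.01$ from some graph isomorphic to $G=\mathbb G(\beta')$, then some $(\theta,e)\in\mathcal L$ satisfies $\beta_c+\beta'_{\theta(c)}=e(c)$ for all $c\in\mathcal C_0$.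

The weight $2^{|\mathcal C\setminus\mathcal C_0|}$ in (a) is there because, if $\beta'=0$, it is the number of $\beta$ satisfying the equations of $(\theta,e)$.

## 7. Proof of the rigidity lemma

Let $H,G$ be as in (b). Steps 1 to 7 analyze one approximate isomorphism. Step 8 encodes it and Step 9 counts the codes.

**Step 1. From edits to a bijection.** We turn the distance into a number of broken edges. Some graph $H'\cong G$ on the vertex set of $H$ differs from $H$ in at most $0.01\cdot\frac{3n}2=0.015n$ edges. Both graphs have $3n/2$ edges, so at most half of these, $0.0075n$, are edges of $H$ missing in $H'$. An isomorphism $H'\to G$ is therefore a bijection $\varphi:V(H)\to V(G)$ for which at most $0.0075n$ edges of $H$ are *lost*, i.e. not mapped to edges of $G$. Let $L_1$ be the number of lost internal and link edges and $L_2$ the number of lost cycle edges. Since $w\le N/15$,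
$$L_1+L_2\le0.0075(16N+w)\le0.12N+0.0005N.$$

**Step 2. Most X-gadgets go to X-gadgets.** We discard the few gadgets for which this fails. Call $c\in\mathcal C$ *damaged* if one of the $12$ internal or $6$ link edges at gadget $c$ of $H$ is lost. Each internal or link edge belongs to exactly one gadget, so at most $L_1$ gadgets are damaged. The image of an undamaged gadget is a subgraph $K\cong K_4'$ of $G$. Call an undamaged $c$ *displaced* if $K$ is not an X-gadget of $G$.

*Claim: the image of a displaced $c$ contains a vertex of a degenerate X-gadget of $G$.* Suppose first that $K$ has no link edge. Being connected, it lies in an X-gadget, a variable cycle, or a component of $W$. In the first case it equals the X-gadget, having $10$ vertices and $12$ edges, contrary to displacement. The second is impossible because $K$ has vertices of degree $3$, and the third because components of $W$ have at most $6$ vertices.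

So $K$ has a link edge. Every edge of $K_4$ lies in a triangle, so every edge of $K_4'$ lies on a $6$-cycle. Hence there is a $6$-cycle $Z\subseteq K$ of $G$ through a link edge. Each link edge joins a port vertex to a cycle vertex. So deleting the link edges splits $Z$ into segments lying alternately in X-gadgets and in variable cycles: there are $2\ell$ link edges, $\ell$ X-segments and $\ell$ cycle segments, for some $\ell\ge1$. Each port or cycle vertex has only one link edge, so the two ends of a segment are distinct. An X-segment joins two port vertices of one gadget, which is bipartite with all port vertices on the same side, so its length is even and at least $2$. A cycle segment has length at least $1$. Thus $6\ge2\ell+2\ell+\ell=5\ell$ and $\ell=1$. The two segments have total length $4$; the X-segment has even length and leaves at least $1$, so it has length $2$. It therefore joins two port vertices with a common mid, which belong to different ports of one gadget. The link edges at both lead to the ends of the same cycle segment, so both ports are attached to the same variable. That gadget is degenerate and meets $Z\subseteq K$. This proves the claim.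

Images of distinct gadgets are disjoint. By (P2), $G$ has at most $m\sqrt M$ degenerate gadgets, with $10m\sqrt M$ vertices. So at most $10m\sqrt M=10N/\sqrt M\le0.0005N$ gadgets are displaced, as $\sqrt M\ge2\cdot10^4$. Let $I$ be the set of *marked* (damaged or displaced) gadgets. Then $|I|\le L_1+0.0005N$.

**Step 3. The shape of $\varphi$ on unmarked gadgets.** We read off how $\varphi$ permutes ports and where the attached legs go. Let $c\notin I$. Then $\varphi$ maps gadget $c$ isomorphically onto a gadget $c'=\theta(c)$ of $G$, and $\theta$ is injective. An isomorphism of $K_4'$ maps mids to mids (the vertices of degree $3$), and pairs of port vertices without a common mid to such pairs. By Section 3 these pairs are the ports. So there are $\tau\in S_3$ and $f_i\in\mathbb F_2$, depending on $c$, with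
$$\varphi(c,i,\alpha)=(c',\tau(i),\alpha+f_i),\qquad f_1+f_2+f_3=0. \tag{3}$$
The last equation holds because $(c,1,0),(c,2,0),(c,3,0)$ have a common mid, hence so do their images $(c',\tau(i),f_i)$.

The link edges at $c$ are not lost. Both internal edges at $\varphi(c,i,\alpha)$ are images of internal edges, so the link edge at $(c,i,\alpha)$ must be mapped to the link edge at $\varphi(c,i,\alpha)$. Hence the leg $\sigma(c,i)$ is mapped onto the leg $\sigma(c',\tau(i))$.

Call the legs $\sigma(c,i)$ with $c\notin I$ *good*. Exactly $3|I|$ legs are not good. We have shown: $\varphi$ maps a good leg onto a leg (so antipodes to antipodes), and the link edge at a vertex $u$ of a good leg is mapped to the link edge at $\varphi(u)$.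

**Step 4. Short unbroken paths between good legs stay on a cycle.** This is what will tie neighboring legs together.

*Path lemma. Let $1\le s\le5$, let $(x,j),(x,j+s)$ lie in good legs, and suppose that the $s$ cycle edges along $(x,j),(x,j+1),\dots,(x,j+s)$ are not lost. Then for some $x',v$ and $\delta=\pm1$ we have $\varphi(x,j+l)=(x',v+\delta l)$ for $0\le l\le s$.*

Let $y_l=\varphi(x,j+l)$. This is a simple path in $G$ whose two ends are cycle vertices. Its first and last edges are not link edges: the link edges at $y_0$ and $y_s$ are the images of link edges of $H$, while the edges of our path are images of cycle edges. If no edge of the path is a link edge, the path stays in one variable cycle and, being simple, never reverses direction, so it has the claimed form.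

Otherwise let $y_ly_{l+1}$ be the first link edge. Then $l\ge1$ and $y_{l+1}$ is a port vertex. Since $y_s$ is a cycle vertex, there is a next link edge $y_{l'}y_{l'+1}$. Between them the path stays in one X-gadget, so $y_{l'}$ is a port vertex of the same gadget. The vertices $y_{l+1}$ and $y_{l'}$ are distinct, because a vertex has only one link edge and the path is simple. Port vertices are pairwise non-adjacent, so $l'\ge l+3$. As the last edge is not a link edge, $s\ge l'+2\ge l+5\ge6$, a contradiction.

**Step 5. Gaps, arcs and the budget.** We cut each variable cycle of $H$ into pieces on which $\varphi$ will be rigid, and count the pieces. On variable $x$ list the good legs in the cyclic order of $r\in\mathbb Z_k$. The cyclically consecutive pairs form *gaps* whose lengths sum to $k$ (one gap of length $k$ if there is only one good leg, no gap if there is none). A gap of length $s\ge6$ is *long*. It contains $s-1\ge5$ non-good legs, so there are at most $\frac35|I|$ long gaps in total.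

Above a gap of length $s$ lie two paths of $s$ cycle edges in the $2k$-cycle, one starting at each vertex of its first leg. The paths above all gaps are edge-disjoint. A short gap ($s\le5$) is *closed* if at least one of its two paths has no lost edge; otherwise it is *open*, and then at least two lost edges lie above it. Let $J$ be the set of open short gaps, each identified with its first leg. Then $2|J|\le L_2$, so
$$|I|+2|J|\le L_1+L_2+0.0005N\le0.121N. \tag{4}$$

*Arcs* are the maximal runs of good legs on a variable connected through closed gaps. They are determined by $I$, $J$ and $\sigma$. A variable with $o$ long or open gaps has at most $1+o$ arcs, so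
$$\#\text{arcs}\le\frac{3N}k+\frac35|I|+|J|. \tag{5}$$

**Step 6. On each arc $\varphi$ is an isometry.** We show that one rotation or reflection describes $\varphi$ on a whole arc.

*Claim: for each arc $A$ on $x$ there is an isometry $\Lambda_A:(x,j)\mapsto(x',\delta j+\rho)$, $\delta=\pm1$, onto a variable cycle of $G$ that agrees with $\varphi$ on all vertices of legs of $A$.*

For a single leg this holds with either $\delta$: choose $\rho$ to fit one vertex; since $\delta k=k$ in $\mathbb Z_{2k}$ and antipodes go to antipodes, the other vertex fits too. For the two legs of a closed gap, the path lemma gives an isometry agreeing with $\varphi$ at one vertex of each leg, hence on both legs by antipodality. It remains to show that two consecutive closed gaps, of lengths $s$ and $s'$, have the same $\delta$. Then their isometries agree on the shared leg and have the same $\delta$, so they coincide, and we proceed along the arc.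

Let the unbroken path of the first gap end at the vertex $(x,u)$ of the shared leg, with $\varphi(x,u-l)=(x',v-\delta l)$ for $0\le l\le s$. Let the unbroken path of the second gap have direction $\delta'$; it starts at $(x,u)$ or at $(x,u+k)$. Suppose $\delta'=-\delta$.

If it starts at $(x,u)$, then $\varphi(x,u+1)=(x',v-\delta)=\varphi(x,u-1)$, contradicting injectivity.

If it starts at $(x,u+k)$, then $\varphi(x,u+k)=(x',v+k)$ by antipodality, so $\varphi(x,u+k+l)=(x',v+k-\delta l)$ for $0\le l\le s'$. Suppose $s\le s'$. The vertex $(x,u-s)$ lies in a good leg, so antipodality gives $\varphi(x,u-s+k)=(x',v-\delta s+k)=\varphi(x,u+k+s)$. Suppose instead $s'\le s$. The vertex $(x,u+k+s')$ lies in a good leg, so antipodality gives $\varphi(x,u+s')=(x',v-\delta s')=\varphi(x,u-s')$. In either case injectivity would force $2s\equiv0$ or $2s'\equiv0$ modulo $2k$, impossible since $0<2s,2s'\le10<2k$. This proves the claim.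

**Step 7. The equations.** We show that the isometries determine $\theta$ and give one equation per unmarked gadget. Let $c\notin I$ and $\sigma(c,i)=(x_i,r_i)$ in the arc $A_i$. The isometries $\Lambda_{A_i}$ determine the image legs $\varphi(\sigma(c,i))=\sigma(c',\tau(i))$, hence $c'=\theta(c)$ and $\tau$, since $\sigma$ is a bijection onto legs. Write $(x_i',r_i')=\sigma(c',\tau(i))$. The isometries also determine bits $\tilde f_i$ with
$$\varphi(x_i,r_i+k\alpha)=\big(x_i',\,r_i'+k(\alpha+\tilde f_i)\big).$$
In $H$, the vertex $(c,i,\alpha)$ is linked to $(x_i,\,r_i+k(\alpha+\beta_c[i=1]))$. Apply $\varphi$, which maps this link edge to a link edge: by (3), the vertex $(c',\tau(i),\alpha+f_i)$ is linked in $G$ to $(x_i',\,r_i'+k(\alpha+\beta_c[i=1]+\tilde f_i))$. By the definition of $G$ it is linked to $(x_i',\,r_i'+k(\alpha+f_i+\beta'_{c'}[\tau(i)=1]))$. Comparing,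
$$f_i=\beta_c[i=1]+\tilde f_i+\beta'_{c'}[\tau(i)=1].$$
Exactly one $i$ has $i=1$ and exactly one has $\tau(i)=1$. Summing over $i$ and using $f_1+f_2+f_3=0$,
$$\beta_c+\beta'_{\theta(c)}=\tilde f_1+\tilde f_2+\tilde f_3=:e(c). \tag{6}$$
The unknown bits $f_i$ have dropped out; this is where the parity of the X-gadget is used.

**Step 8. Encoding.** We now forget $\varphi$ and describe all possible outcomes by few choices. Consider any pair $(I,J)$ satisfying $|I|+2|J|\le0.121N$, where $I\subseteq\mathcal C$, good legs and gaps are defined from $I$ as above, and $J$ is a set of first legs of short gaps. Call a short gap closed iff it is not in $J$. This defines unmarked gadgets and arcs, and (5) holds by the same count.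

Let $X$ be the bipartite graph between unmarked X-gadgets and arcs, with $c$ adjacent to the arcs containing its legs. All three legs of an unmarked $c$ are good and lie in arcs, and each arc contains a leg of an unmarked gadget. Each component of $X$ lies in one of the $m$ copies. Call a component *large* if it has more than $\kappa M$ X-gadgets; there are at most $N/(\kappa M)=m/\kappa$ large ones. A small component with $s\ge1$ X-gadgets meets more than $1.5s$ variables by (P1), and contains an arc on each of them, so it has more than $1.5s$ arcs. Let $\mathcal C_0$ be the set of unmarked gadgets in large components and $u$ the number of unmarked gadgets in small ones. Then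
$$|\mathcal C\setminus\mathcal C_0|=|I|+u,\qquad\text{and large components contain at most }\#\text{arcs}-1.5u\text{ arcs}.$$

In each large component take as root the first arc in some fixed ordering of all arcs, and list the arcs by distance from the root in $X$, ties broken by that ordering. This depends only on $\sigma,I,J$. A non-root arc $A$ at distance $2h$ has a neighbor gadget at distance $2h-1$, which has a neighbor arc at distance $2h-2$. So $A$ has an adjacent gadget that is also adjacent to an earlier arc; let $c_A$ be the first such gadget.

Now choose the isometries $\Lambda_A$ for the arcs in large components, in this order. For a root there are at most $\frac{3N}k\cdot2\cdot2k=12N$ choices of $(x',\delta,\rho)$. For a later arc $A$, let $c=c_A$ have port $i$ with leg in an earlier arc $A_0\ne A$, and port $i_2\ne i$ with leg $(x,r)\in A$. Then $\Lambda_{A_0}$ gives the image leg of $\sigma(c,i)$, hence $c'=\theta(c)$ and $\tau(i)$. There are $2$ choices for $\tau(i_2)\neq\tau(i)$, $2$ choices for which vertex of the leg $\sigma(c',\tau(i_2))$ is $\Lambda_A(x,r)$, and $2$ choices for $\delta_A$; these determine $\Lambda_A$. So, given $(I,J)$, there are at most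
$$(12N)^{m/\kappa}\,8^{\#\text{arcs}-1.5u}$$
choices of the data $(\Lambda_A)$ in large components.

The data determine $(\theta,e)$ on $\mathcal C_0$ as in Step 7, without reference to $\beta,\beta'$: isometries map legs to legs, so for $c\in\mathcal C_0$ we read off the three image legs and the bits $\tilde f_i$. Discard the data if for some $c\in\mathcal C_0$ the three image legs are not of the form $\sigma(c',\tau(i))$ with one $c'$ and a permutation $\tau$, or if $\theta$ is not injective. Let $\mathcal L$ be the family of all pairs $(\theta,e)$ obtained in this way from any $(I,J)$ and any data. It depends only on $\sigma,m,w$.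

Part (b) follows. The $(I,J)$ coming from $\varphi$ satisfies (4), so it is among the pairs considered, and the isometries of Step 6 are among the choices: they agree with $\varphi$ on the legs of their arcs, so they map the legs of $c\notin I$ to the legs $\sigma(c',\tau(i))$ of one gadget with $\tau$ a permutation. The resulting pair satisfies $\beta_c+\beta'_{\theta(c)}=e(c)$ on $\mathcal C_0$ by (6).

**Step 9. Counting.** We prove (a). By (5), summing over $(I,J)$ and data,
$$\sum_{\mathcal L}2^{|\mathcal C\setminus\mathcal C_0|}\le(12N)^{m/\kappa}\sum_{I,J}2^{|I|+u}\,8^{\frac{3N}k+\frac35|I|+|J|-1.5u}.$$
Since $2^u8^{-1.5u}\le1$ and $2^{|I|}8^{\frac35|I|}=2^{2.8|I|}$, this is at most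
$$(12N)^{m/\kappa}\,2^{9N/k}\sum_{|I|+2|J|\le0.121N}2^{2.8|I|}\,8^{|J|},$$
where $I$ ranges over subsets of a set of size $N$ and $J$ over subsets of the $3N$ legs. Let $\zeta=2^{-6}$. Each term of the last sum may be multiplied by $\zeta^{|I|+2|J|-0.121N}\ge1$, and then we may sum over all $I$ and $J$. So the sum is at most
$$\zeta^{-0.121N}(1+2^{2.8}\zeta)^N(1+8\zeta^2)^{3N}\le2^{0.726N}\Big(\frac{71}{64}\Big)^N(1+2^{-9})^{3N}\le2^{(0.726+0.15+0.009)N}.$$
The numerical facts are as follows. Since $2^{14}=16384<16807=7^5$, we have $2^{2.8}<7$. Since $(71/64)^5<1.681$, we have $(71/64)^{10}<2.826$ and $(71/64)^{20}<8$, that is, $71/64<2^{0.15}$. Finally $3\log_2(1+2^{-9})\le3\cdot2^{-9}\log_2e<0.009$. With $9/k=0.045$ the total exponent is $(0.885+0.045)N=0.93N$. $\square$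

## 8. The linear lower bound

*Proof of Theorem 2.* **Step 1. Parameters.** We fit the construction to a given large even $n$. Put $M=200\lfloor(n-4)/3200\rfloor$ and $w=n-16M$. Then $w$ is even and $4\le w\le3202$. Take $\sigma$ from Lemma 4, $m=1$, and $G_n=G(\sigma,0)\sqcup W$. For large $n$ we have $M\ge4\cdot10^8$ and $w\le M/15$, so Lemma 7 applies, and $n\le17M$.

**Step 2. A far graph exists.** We count the bad right-hand sides. If $G(\sigma,b)\sqcup W$ is *not* $0.01$-far from being isomorphic to $G_n$, then Lemma 7(b) with $\beta=b$, $\beta'=0$ gives $(\theta,e)\in\mathcal L$ with $b_c=e(c)$ for all $c\in\mathcal C_0$. For each $(\theta,e)$ this leaves $2^{|\mathcal C\setminus\mathcal C_0|}$ vectors $b$. By Lemma 7(a) the number of bad $b$ is at most $(12M)^{1/\kappa}2^{0.93M}$, which is less than $2^M$ for large $M$. Fix a remaining $b$ and let $H_n=G(\sigma,b)\sqcup W$.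

**Step 3. Conclusion.** We combine farness with hiding. Let $c=3\kappa/17$, so that $cn\le3\kappa M$. By Corollary 6, an algorithm with at most $cn$ queries accepts random representations of $G_n$ and $H_n$ with equal probability. A $0.01$-tester accepts every representation of $G_n$ with probability at least $2/3$ and every representation of $H_n$ with probability at most $1/3$; averaging over representations, these probabilities differ. So it makes more than $cn$ queries. $\square$

## 9. Many copies: the bound $\sqrt{sn}$

With components of size at most $s$, one hidden component only costs $\Theta(s)$ queries. The natural plan is a birthday argument. Let $G$ consist of $m\approx n/s$ different components and let the far graph repeat fewer types several times each. Until two components of the same type are recognized the two look alike, which takes about $\sqrt m$ components. If a component could be recognized with one query, this would give only $\sqrt{n/s}$. Hiding makes each recognition cost $\Theta(s)$ queries, and $s\sqrt{n/s}=\sqrt{sn}$. The new difficulty is farness: both graphs are now built from the same $b$, so the equations of Lemma 7 have unknowns on both sides and may be dependent. Repeating each type $p=200$ times keeps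 the dependence small.

*Proof of Theorem 3.* **Step 1. Parameters.** We choose sizes so that the earlier lemmas apply. Let
$$s'=\min(s,n/10^5),\quad M=200\Big\lfloor\frac{s'}{3200}\Big\rfloor,\quad m'=\Big\lfloor\frac{n-4}{16Mp}\Big\rfloor,\quad m=pm',\quad N=mM,\quad w=n-16N.$$
Take $C_0=1280/\kappa$, and let $n_1$ be so large that $n/10^5\ge C_0\log_2n$ for $n\ge n_1$. Then $s'\ge C_0\log_2n$. The following hold for $n\ge n_1$, after increasing $n_1$ if necessary.

- Since $s'\ge6400$, $M\ge\frac{s'}{16}-200\ge\frac{s'}{32}\ge\frac{40}\kappa\log_2n$. In particular $M\ge4\cdot10^8$, and $M$ is large enough for Lemma 4.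
- $16M\le s'\le s$, so $16Mp\le200s'\le0.002n$ and $m'\ge255$.
- $w$ is even, and by the choice of $m'$ we have $4\le w\le16Mp+3\le17Mp=17N/m'\le N/15$.

Thus Lemma 7 applies, $n=16N+w\le17N$, and $12N\le n$.

For $b=(b^1,\dots,b^m)\in\mathbb F_2^{\mathcal C}$ let $G=\mathbb G(b)$. For $R\subseteq[m]$ with $|R|=m'$ let $H_R$ be the disjoint union of $W$ and, for each $\rho\in R$, $p$ copies of $G(\sigma,b^\rho)$. All these graphs are cubic on $n$ vertices, and all components have size at most $s$.

**Step 2. Farness.** We show that *there is $b$ such that all $H_R$ are $0.01$-far from being isomorphic to $G$.* Fix $R$ and a $p$-to-one map $t:[m]\to R$. Then $H_R\cong\mathbb G(\beta)$ with $\beta_{(l,\gamma)}=b_{(t(l),\gamma)}$. If $H_R$ is not far, Lemma 7 with $\beta'=b$ gives $(\theta,e)\in\mathcal L$ with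
$$b_{(t(l),\gamma)}+b_{\theta(l,\gamma)}=e(l,\gamma)\qquad\text{for all }(l,\gamma)\in\mathcal C_0. \tag{7}$$
For fixed $(\theta,e)$ this is a linear system in $b$, and we need its rank.

Let $D$ be the directed multigraph (loops allowed) on $\mathcal C$ with one edge $(t(l),\gamma)\to\theta(l,\gamma)$ for each $(l,\gamma)\in\mathcal C_0$. The row of (7) for an edge is the sum of the unit vectors of its ends, and zero for a loop. On a weak component with $\nu$ nodes, the rows of a spanning tree are independent and all rows have even weight, so the rank is $\nu-1$. As $\theta$ is injective, all in-degrees are at most $1$, so a component has at most $\nu$ edges; being connected it has at least $\nu-1$. Hence the rank of (7) equals $|\mathcal C_0|$ minus the number of components with as many edges as nodes.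

Consider such a component. All its in-degrees are $1$, so following edges backwards yields a directed cycle, possibly a loop. Choose a node $v$ on it. Having an out-edge, $v=(\rho,\gamma)$ with $\rho\in R$. Its out-edges correspond to the elements $(l,\gamma)\in\mathcal C_0$ with $t(l)=\rho$. If $v$ has out-degree at least $p/2$, the component has at least $p/2$ nodes, because the heads are distinct; there are at most $2N/p$ such components. Otherwise more than $p/2$ of the $p$ elements $(l,\gamma)$ with $t(l)=\rho$ lie outside $\mathcal C_0$. These sets of elements are disjoint for different $v$, so there are at most $2|\mathcal C\setminus\mathcal C_0|/p\le2N/p$ such components. Hence the rank is at least $|\mathcal C_0|-4N/p=|\mathcal C_0|-0.02N$, and $(\theta,e)$ accounts for at most $2^{|\mathcal C\setminus\mathcal C_0|+0.02N}$ vectors $b$.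

Now sum over $\mathcal L$ and over at most $2^m$ sets $R$, with one map $t$ fixed for each. We have $m=N/M\le0.01N$, and since $\frac1\kappa\log_2n\le\frac M{40}$,
$$(12N)^{m/\kappa}\le2^{(m/\kappa)\log_2n}\le2^{mM/40}=2^{0.025N}.$$
By Lemma 7(a), the number of $b$ that are bad for some $R$ is at most
$$2^m\cdot2^{0.02N}\,(12N)^{m/\kappa}\,2^{0.93N}\le2^{(0.01+0.02+0.025+0.93)N}<2^N.$$
Fix a $b$ that is good for all $R$.

**Step 3. Two random inputs.** We describe YES and NO inputs by the same procedure with different random types. Let YES be a random representation of $G$, and NO a random representation of $H_R$ for a uniform $R$. For $\rho\in[m]$ let $\mathcal D_\rho$ be the law on $\mathbb F_2^{[M]\times[3]}$ of $\eta^{b^\rho}+\partial z$ with uniform $z$. As in Section 5, and since permuting copies does not change the isomorphism class, both can be generated as follows. Choose independent uniform $\pi,\omega$ and a random *type map* $t:[m]\to[m]$; given $t$, choose the link bits $\eta^l$ of the copies $l$ independently with laws $\mathcal D_{t(l)}$. In YES, $t$ is a uniform permutation. In NO, $t$ is a uniform arrangement of $p$ copies of each element of a uniform $R$. Fix $\pi,\omega$ and the algorithm's coins. Let the algorithm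 make at most $q$ queries; each requests at most one link bit.

**Step 4. Transcripts when copies are revealed.** We give the algorithm extra information that makes transcripts easy to compute. Let $\lambda=3\kappa M$. When a request makes the number of distinct requested bits of a copy $l$ exceed $\lambda$, call the copy *exhausted* and reveal $t(l)$ and all of $\eta^l$. This only helps the algorithm, which may ignore it. Each exhausted copy uses more than $\lambda$ requests, so at most $r=\lfloor q/\lambda\rfloor$ copies get exhausted.

Consider a possible final transcript (all answers and revelations). Let $l_1,\dots,l_{r'}$, $r'\le r$, be its exhausted copies in order, with revealed types $\tau_j$ and vectors $h_j$. For each other copy $l$ let $Q_l$, $|Q_l|\le\lambda$, be the set of its requested bits. The transcript occurs iff $t(l_j)=\tau_j$ and $\eta^{l_j}=h_j$ for all $j$, and for every other $l$ the bits of $\eta^l$ in $Q_l$ have the recorded values. Given $t$ the copies are independent, and by Lemma 5 the last condition has conditional probability $2^{-|Q_l|}$ for every value of $t(l)$. So the transcript has probability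
$$\Pr[t(l_j)=\tau_j,\ 1\le j\le r']\cdot\prod_{j\le r'}\mathcal D_{\tau_j}(h_j)\cdot\prod_{l\text{ not exhausted}}2^{-|Q_l|}. \tag{8}$$
The type map is exchangeable in both cases and the $l_j$ are distinct, so the first factor is $\Pr[t(j)=\tau_j,\ 1\le j\le r']$.

**Step 5. Simulation from $r$ types.** We show that the transcript can be produced knowing only $(t(1),\dots,t(r))$, provided $r\le m$. Given a sequence $(\tau_1,\dots,\tau_r)$, run the algorithm and answer each newly requested bit of a non-exhausted copy by a fresh uniform bit. When the $j$-th copy becomes exhausted, let $Q$ be the set of its bits answered before this request, $|Q|\le\lambda$; declare its type to be $\tau_j$ and sample its vector from $\mathcal D_{\tau_j}$ conditioned on the answered bits. By Lemma 5 the conditioning event has $\mathcal D_{\tau_j}$-probability $2^{-|Q|}>0$. Later requests to this copy are answered from the vector. An exhausted copy with vector $h_j$ contributes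
$$2^{-|Q|}\cdot\frac{\mathcal D_{\tau_j}(h_j)}{2^{-|Q|}}=\mathcal D_{\tau_j}(h_j)$$
to the probability of a transcript. So if $(\tau_1,\dots,\tau_r)$ is distributed as $(t(1),\dots,t(r))$, each transcript is produced with probability (8). The procedure is the same for YES and NO. Hence the statistical distance between the transcripts is at most that between the two laws of $(t(1),\dots,t(r))$.

**Step 6. The birthday bound.** We compare these two laws and conclude. In YES the sequence is a uniform injective sequence. In NO its law is invariant under permuting the set $[m]$ of types, so conditional on being injective it is again a uniform injective sequence. Two given positions have equal types with probability $\frac{p-1}{m-1}$, so the NO sequence fails to be injective with probability at most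
$$\binom r2\frac{p-1}{m-1}\le\frac{r^2p}{2m}=\frac{100r^2}m,$$
and this bounds the statistical distance. Suppose $q\le\lambda\sqrt m/20$. Then $r\le\sqrt m/20\le m$, and the distance is at most $1/4<1/3$, for every fixed $\pi,\omega$ and coins, hence also on average. But a $0.01$-tester accepts YES with probability at least $2/3$, and, since all $H_R$ are far, accepts NO with probability at most $1/3$. So the number $q$ of queries of a tester satisfies
$$q>\frac{3\kappa}{20}M\sqrt m=\frac{3\kappa}{20}\sqrt{M\cdot N}\ge\frac{3\kappa}{20}\sqrt{\frac{s'}{32}\cdot\frac n{17}}\ge c'\sqrt{sn},$$
where $M\ge s'/32$, $N\ge n/17$, and $s'\ge s/10^5$ because $s\le n$. One may take $c'=\frac{3\kappa}{20}(32\cdot17\cdot10^5)^{-1/2}$. $\square$
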